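\title{Atomic degenerations of curves with a double component}

\begin{abstract}
A degeneration of curves is called atomic if no deformation of the family splits its singular fiber into several singular fibers. It was conjectured that a degeneration is atomic if and only if its singular fiber is a reduced curve with one node or a multiple of a smooth curve. We show that the ``only if'' part is false in every genus $g\ge 4$: there are atomic degenerations with singular fiber $2C+R_1+R_2$, where $C$ is a smooth curve of genus $2$ crossed once by each of the smooth curves $R_1,R_2$. More generally, let the singular fiber be $2C+R$, with $C$ smooth and $R$ smooth, reduced and crossing $C$ transversally in a divisor $D\neq 0$. If every meromorphic function on $C$ with at most simple poles along $D$ is constant, then the degeneration is atomic. The converse holds when the surface near $C$ is a neighborhood of the zero section of the normal bundle of $C$ and the map is quadratic on its fibers. As a consequence, for every $g\ge4$ atomicity is not determined by the genera, multiplicities and intersection pattern of the components of the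 singular fiber.
\end{abstract}

\section{The question and the answer}

\subsection{Degenerations and their splittings}

Let $g\ge 1$; curves of genus $g$ are understood to be connected. A \emph{degeneration of curves of genus $g$} is a proper surjective holomorphic map $\pi:M\to\Delta$ from a smooth complex surface to the unit disk such that the fiber $X=\pi^{-1}(0)$ is singular and every other fiber is a smooth curve of genus $g$. Fibers are regarded as divisors, and a fiber is \emph{singular} if it is not a smooth reduced curve; so $mC$ with $C$ smooth and $m\ge2$ is singular. We write $X=\sum m_i\Theta_i$ with irreducible components $\Theta_i$ and multiplicities $m_i\ge1$. Only the germ of $\pi$ along $X$ matters, and disks will be shrunk and rescaled freely. Since the other fibers are connected, so is $X$.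

A \emph{deformation} of $\pi$ is a proper flat surjective holomorphic map
\[
\Psi=(\Pi,s):\mathcal M\to\Delta\times\Delta^\dagger ,
\]
where $\mathcal M$ is a smooth complex $3$-fold and $\Delta^\dagger$ is a small disk, such that for every $s\in\Delta^\dagger$ the fiber $M_s=\Psi^{-1}(\Delta\times\{s\})$ is a smooth surface, the induced map $\pi_s:M_s\to\Delta$ is proper and surjective with general fiber a smooth curve of genus $g$, and $\pi_0=\pi$. Here $M_s$ is the scheme-theoretic fiber of the function $s$: thus $s$ is a submersion, $M=\{s=0\}$, and $\Pi|_M=\pi$.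

The deformation is \emph{splitting} if for every sufficiently small disk $\Delta'\subset\Delta$ centered at $0$ there is a disk $\Delta'^\dagger\subset\Delta^\dagger$ centered at $0$ such that for every $s\in\Delta'^\dagger\setminus\{0\}$ the map $\pi_s$ has at least two singular fibers over $\Delta'$. The degeneration $\pi$ is \emph{atomic} if it has no splitting deformation.

\begin{remark}\label{rem:reduced}
For $g\ge2$ nothing is lost if one only asks that the reduced sets $M_s$ be smooth. Indeed, $M$ is connected, so $\operatorname{div}(s)=mM$ near $M$ for some $m\ge 1$. Let $F=\pi^{-1}(t)$ with $t\ne0$. Near a point of $F$ we have $s=z^m$ with $z$ a local equation of $M$, unique up to $m$-th roots of unity, and $(\Pi,z)$ is a submersion because $\Pi|_M=\pi$ is one. So, $\Psi$ being proper, for small $s_0\ne0$ the curve $\Psi^{-1}(t,s_0)$ is smooth and is an unramified $m$-sheeted covering of $F$. The same holds for nearby $t$, so $\Psi^{-1}(t,s_0)$ is diffeomorphic to a general fiber of $\pi_{s_0}$ and has genus $g$. Hence $2-2g=m(2-2g)$ and $m=1$. Then $\{ds=0\}$ misses $M$, and by properness $s$ is a submersion after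 $\Delta$ and $\Delta^\dagger$ are shrunk.
\end{remark}

\subsection{What one would guess}

A degeneration is known to be atomic if its singular fiber is of one of two kinds \cite[Theorem 2.0.2]{atoms}: (I) a reduced curve with one node, or (II) a multiple $mC$, $m\ge2$, of a smooth curve. The first case is easy to understand: the only critical point of $\pi$ is nondegenerate, so it persists as exactly one critical point of $\pi_s$ for small $s$. Conjecture 6.3.1 of \cite{atoms} states that there are no others: \emph{a degeneration is atomic if and only if its singular fiber is either a reduced curve with one node, or a multiple of a smooth curve.}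

Locally, nothing resists a splitting of fibers in which a double curve $C$ is crossed by a reduced curve $R$. Near a general point of $C$ the function $\pi$ is $x^2$, and $x^2+s\,a(y)$ has, for $s\ne0$, critical points only at the points with $x=0$ and $a'(y)=0$, with critical values $s\,a(y)$. At a crossing $\pi$ is $x^2y$, and $x^2y+sx$ has no critical points at all for $s\ne0$, since $2xy+s=0$ and $x^2=0$ are incompatible. So on small pieces of the fiber the critical values can be moved apart, and one may expect the same globally.

The pieces, however, have to fit together along the compact curve $C$. We shall see that the functions $a$ fit together, in the relevant order of $s$, to one meromorphic function on $C$ with at most simple poles at the crossing points. On a curve of genus at least $2$ with few crossing points there may be no such function except the constants, and then no deformation splits.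

\subsection{Results}

We consider degenerations with the following property.

\medskip
\noindent\textbf{Hypothesis (H).} $X=2C+R$, where $C$ is a smooth connected compact curve of genus $h$; $R$ is a reduced smooth compact curve, possibly disconnected, not containing $C$; and $R$ meets $C$ transversally, in exactly the distinct points $p_1,\dots,p_r$, $r\ge1$. We put $D=p_1+\dots+p_r$.
\medskip

From $0=C\cdot X=2C^2+r$ we see that $r$ is even, so $r\ge2$. A fiber satisfying (H) is not reduced, and it is not a multiple of a smooth curve, because $R\neq0$ has multiplicity $1$. Recall that $H^0(C,\mathcal O_C(D))$ is the space of meromorphic functions on $C$ that are holomorphic off $D$ and have at most simple poles at $p_1,\dots,p_r$. It contains the constants, and $h^0$ denotes its dimension.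

\begin{theorem}\label{thm:atomic}
If $X$ satisfies {\rm (H)} and $h^0(C,\mathcal O_C(D))=1$, then $\pi$ is atomic.
\end{theorem}

\begin{theorem}\label{thm:examples}
For every $g\ge4$ there is a degeneration of curves of genus $g$ whose singular fiber $X=2C+R_1+R_2$ satisfies {\rm (H)}, where $C$ has genus $2$, the curves $R_1,R_2$ are disjoint and smooth of genera $g-4$ and $0$, each of them meets $C$ in one point, and $h^0(C,\mathcal O_C(p_1+p_2))=1$.
\end{theorem}

\begin{corollary}\label{cor:disproof}
Conjecture 6.3.1 of \cite{atoms} is false: for every $g\ge4$ there are atomic degenerations of genus $g$ whose singular fiber is neither a reduced curve with one node nor a multiple of a smooth curve.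
\end{corollary}

Only the ``only if'' part fails; the ``if'' part is the theorem quoted above. We make no claim for $g\le3$, where Theorem \ref{thm:atomic} is empty. Indeed, $h^0(C,\mathcal O_C(D))\ge r+1-h$ by Riemann--Roch, so $h^0=1$ forces $h\ge r\ge2$. Let $R_i$ be the components of $R$, let $b_i$ be the genus of $R_i$ and $r_i$ the number of points of $R_i\cap C$; here $r_i\ge1$ because $X$ is connected and the $R_i$ are disjoint. Then $C^2=-r/2$, $R_i^2=-2r_i$, and adjunction gives
\[
2g-2=K_M\cdot X=2\left(2h-2+\tfrac r2\right)+\sum_i(2b_i-2+2r_i)\ \ge\ 2(2+1)=6 .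
\]

The hypothesis on $h^0$ is not an artifact of the proof. Call $\pi$ \emph{linearizable along $C$} if a neighborhood of $C$ in $M$ is biholomorphic to a neighborhood of the zero section of the normal bundle $N=N_{C/M}$, in such a way that $C$ becomes the zero section and $\pi$ becomes $u\mapsto\delta(u^2)$ for some $\delta\in H^0(C,N^{-2})$ with divisor $D$.

\begin{theorem}\label{thm:converse}
Let $X$ satisfy {\rm (H)} and let $\pi$ be linearizable along $C$. Then $\pi$ is atomic if and only if $h^0(C,\mathcal O_C(D))=1$.
\end{theorem}

\begin{corollary}\label{cor:combinatorics}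
For every $g\ge4$, atomicity is not determined by the genera, multiplicities and intersection pattern of the components of $X$.
\end{corollary}

Section \ref{sec:idea} shows the idea in the first two orders of $s$. Sections \ref{sec:formal} and \ref{sec:discriminant} prove Theorem \ref{thm:atomic}, Section \ref{sec:examples} proves Theorem \ref{thm:examples} and Corollary \ref{cor:disproof}, and Section \ref{sec:converse} contains the complements, which are not needed for the disproof.

\section{The first two orders by hand}\label{sec:idea}

\noindent\textbf{A double curve alone.} Suppose first that $X=2C$, and let $(\Pi,s)$ be a deformation. Near a point of $C$ choose coordinates $(x,y,s)$ on $\mathcal M$ with $\pi=x^2$ on $M$, and write $\Pi=x^2+s\,g(x,y)+O(s^2)$ with $g(x,y)=g(0,y)+x\,g_1(x,y)$. Replacing $x$ by $x+\frac s2g_1$ absorbs $xg_1$ into the square, and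
\[
\Pi=x^2+s\,a_1(y)+O(s^2),\qquad a_1(y)=g(0,y).
\]
Another coordinate $x'$ of this kind satisfies $x'=\pm(x+s\xi+O(s^2))$, so $x'^2=x^2+2s\,x\xi+O(s^2)$: the coefficient of $s$ changes by a function that vanishes on $C=\{x=0\}$. Hence $a_1$ is a well-defined holomorphic function on the compact curve $C$, and therefore a constant $\gamma_1$. Now $\Pi-\gamma_1s=x^2+O(s^2)$, and we can repeat the argument with $s^2$, $s^3$, and so on. In the end $\Pi$ is, formally, $x^2+c(s)$ near every point of $C$, and $c(s)$ is the only critical value.

\medskip
\noindent\textbf{A crossing.} Now let $X=2C+R$. At a crossing point choose coordinates with $\pi=x^2y$. Again $\Pi=x^2y+s\,g(x,y)+O(s^2)$, and the coordinate changes $x\mapsto x+s\xi$, $y\mapsto y+s\eta$ alter the coefficient of $s$ by $2xy\,\xi+x^2\eta$. So everything in the ideal $(xy,x^2)$ can be removed, and there remain $g(0,y)$ and one new term, a constant multiple of $x$: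
\[
\Pi=x^2y+s\,(ex+a_1(y))+O(s^2),\qquad e\in\mathbb C .
\]
At order $s$ the new term makes no difference: for $y\ne0$ we have $x^2y+esx=y\bigl(x+\frac{es}{2y}\bigr)^2+O(s^2)$, so $a_1(y)$ is the coefficient of the previous paragraph. It is holomorphic at the crossing too, hence is a constant $\gamma_1$ on $C$. At order $s^2$ the new term does make a difference. Remove what can be removed at that order; a further multiple $e'x$ of $x$ may remain. For $y\ne0$ we complete the square:
\[
\Pi-\gamma_1s=x^2y+esx+s^2\bigl(e'x+h(y)\bigr)+O(s^3)
=y\Bigl(x+\frac{es+e's^2}{2y}\Bigr)^2+s^2\Bigl(h(y)-\frac{e^2}{4y}\Bigr)+O(s^3).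
\]
Seen from the points of $C$ with $y\ne0$, the second coefficient is $a_2=h-e^2/(4y)$: \emph{a crossing allows a simple pole}. So $a_2\in H^0(C,\mathcal O_C(D))$. If this space contains only constants, then $a_2$ is constant, $e=0$, and we can go on to the next order.

\medskip
This is the whole mechanism; three things remain to be done. The normal forms have to be produced to all orders. This is an infinite sequence of coordinate changes whose convergence we do not control, as the critical points of $\pi$ are not isolated; so we work with formal power series in $s$. We have to see that the first nonconstant coefficient is independent of all choices. And we have to return from formal series to the actual critical values of $\pi_s$.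

\section{The formal normal form of a deformation}\label{sec:formal}

In this section and the next, $X$ satisfies (H) and $\Psi=(\Pi,s):\mathcal M\to\Delta\times\Delta^\dagger$ is any deformation of $\pi$. Put $C^\circ=C\setminus\{p_1,\dots,p_r\}$.

\subsection{Formal charts}

For $U\subset M$ open, a \emph{formal function} on $U$ is an element of $\widehat{\mathcal O}(U)=\Gamma(U,\varprojlim_n\mathcal O_{\mathcal M}/s^n)$. Reduction mod $s$ is restriction to $M$, as $\mathcal O_{\mathcal M}/s\mathcal O_{\mathcal M}=\mathcal O_M$. All $U$ below are connected, and so small that the coordinates $(x,y)$ used on $U$ extend to functions $x_0,y_0$ near $U$ in $\mathcal M$ for which $(x_0,y_0,s)$ are holomorphic coordinates. The retraction $(x_0,y_0,s)\mapsto(x_0,y_0)$ then identifies $\mathcal O_{\mathcal M}/s^n$ on $U$ with $\mathcal O_U[s]/s^n$. So every formal function is uniquely a series $\sum_n s^ng_n(x_0,y_0)$ with $g_n\in\mathcal O(U)$, and $\widehat{\mathcal O}(U)\cong\mathcal O(U)[[s]]$. This is a domain, and orders of vanishing in $s$ add under multiplication. Holomorphic functions near $U$ in $\mathcal M$ are formal functions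 by Taylor expansion in $s$.

A \emph{formal chart} on $U$ is a pair $(\hat x,\hat y)$ of formal functions whose reductions $(x,y)$ mod $s$ are coordinates on $U$; we say that it \emph{lifts} $(x,y)$. Choose $x_0,y_0$ extending $x,y$. For $g\in\mathcal O(U)$, viewed as a function of $(x,y)$, the formal function $g(\hat x,\hat y)$ is defined by Taylor expansion at $(x_0,y_0)$, which converges $s$-adically since $\hat x-x_0$ and $\hat y-y_0$ are divisible by $s$. The map $g\mapsto g(\hat x,\hat y)$ is a ring homomorphism, and $g(\hat x,\hat y)$ reduces to $g$ mod $s$. By successive approximation every formal function is uniquely $\sum_ns^ng_n(\hat x,\hat y)$: subtract $g_0(\hat x,\hat y)$, where $g_0$ is the reduction, divide by $s$, and repeat.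

\begin{lemma}\label{lem:normal}
{\rm (a)} Let $q\in C^\circ$ and let $(x,y)$ be coordinates on a small bidisc $U\ni q$ with $\pi=x^2$. There is a formal chart lifting $(x,y)$ with
\[
\Pi=\hat x^2+b(\hat y,s),\qquad b=\sum_{k\ge1}s^kb_k(y),\quad b_k\ \text{holomorphic}.
\]
{\rm (b)} Let $(x,y)$ be coordinates on a small bidisc $U_j$ centered at $p_j$ with $C=\{x=0\}$, $R=\{y=0\}$ and $\pi=x^2y$. There is a formal chart lifting $(x,y)$ with
\[
\Pi=\hat x^2\hat y+\varepsilon(s)\,\hat x+a(\hat y,s),\qquad \varepsilon\in s\,\mathbb C[[s]],\quad a=\sum_{k\ge1}s^ka_k(y),\quad a_k\ \text{holomorphic on the disc}.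
\]
\end{lemma}

Coordinates as in (a) and (b) exist, because $\operatorname{div}(\pi)$ is locally $2C$, respectively $2C+R$ with normal crossings: a unit factor of $\pi$ is absorbed into $x$, respectively into $y$.

\begin{proof}
Suppose a chart lifting $(x,y)$ has the required form mod $s^n$, $n\ge1$. For $n=1$ any lift will do, since $\Pi\equiv\pi$ mod $s$. Let $s^ng(\hat x,\hat y)$ with $g\in\mathcal O(U)$ be the error mod $s^{n+1}$.

(a) Write $g=g(0,y)+x\,g_1(x,y)$ and put $\hat x_{\rm new}=\hat x+\frac12s^ng_1(\hat x,\hat y)$. Since $2n\ge n+1$, we have
\[
\hat x^2\equiv\hat x_{\rm new}^2-s^n\hat x_{\rm new}\,g_1(\hat x_{\rm new},\hat y)\quad\text{mod }s^{n+1}.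
\]
The last term cancels the contribution of $xg_1$ to the error, and only $s^ng(0,\hat y)$ is left; it goes into $b$.

(b) Expand $g$ in powers of $x$ up to $x^2$, and the coefficient of $x$ at $y=0$:
\[
g=g(0,y)+e\,x+xy\,g_1(y)+x^2g_2(x,y),\qquad e\in\mathbb C .
\]
Put $\hat x_{\rm new}=\hat x+\frac12s^ng_1(\hat y)$ and $\hat y_{\rm new}=\hat y+s^ng_2(\hat x,\hat y)$. Then
\[
\hat x^2\hat y\equiv\hat x_{\rm new}^2\hat y_{\rm new}-s^n\bigl(\hat x_{\rm new}\hat y_{\rm new}\,g_1+\hat x_{\rm new}^2\,g_2\bigr)\quad\text{mod }s^{n+1}.
\]
The terms $\varepsilon\hat x+a(\hat y,s)$ are divisible by $s$, so rewriting them in the new chart does not change them mod $s^{n+1}$. What is left at order $s^n$ is $g(0,\hat y_{\rm new})+e\,\hat x_{\rm new}$, which goes into $a$ and $\varepsilon$.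

The $n$-th step changes the chart by multiples of $s^n$, so the charts converge $s$-adically.
\end{proof}

\subsection{The first nonconstant coefficient}

Let $q\in C^\circ$. A \emph{square chart} at $q$ is a formal chart $(\hat x,\hat y)$ on a neighborhood $U$ of $q$, mapped by the reductions $(x,y)$ onto a bidisc, with $\Pi=\hat x^2+b(\hat y,s)$ and $b=\sum_{k\ge1}s^kb_k(y)$. Reducing mod $s$ gives $\pi=x^2$, so $C\cap U=\{x=0\}$ and $y$ is a coordinate on $C\cap U$. Since $b_k$ depends only on $y$, it is determined by its restriction to $C\cap U$. A square chart restricts to a square chart at every point of $C\cap U$.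

The functions $b_k$ depend on the chart: replacing $\hat y$ by $\hat y+s$ mixes them. The next two lemmas show that the first nonconstant one, as a function on $C$, does not.

\begin{lemma}\label{lem:squares}
Let $v,v'$ be formal functions near $q\in C^\circ$ with $v^2\equiv v'^2\equiv\pi$ mod $s$. If $v^2-v'^2\equiv s^k\beta$ mod $s^{k+1}$ with $k\ge1$ and $\beta\in\mathcal O_M$, then $\beta|_C=0$.
\end{lemma}

\begin{proof}
Let $x$ be a local equation of $C$ with $x^2=\pi$. After changing signs, $v\equiv v'\equiv x$ mod $s$. Then $v+v'\equiv2x\not\equiv0$ mod $s$. As $(v+v')(v-v')$ is divisible by $s^k$ and orders in $s$ add, $v-v'=s^kw$ for a formal function $w$. So $\beta=2x\cdot(w\bmod s)$, which vanishes on $C$.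
\end{proof}

\begin{lemma}\label{lem:leading}
Let two square charts at $q$ be given, with coefficients $b_k$ and $b_k'$. If $b_1,\dots,b_n$ are constant, then $b_k'=b_k$ for $k\le n$, and $b'_{n+1}=b_{n+1}$ on $C$ near $q$.
\end{lemma}

\begin{proof}
Let $k\le n$ be the smallest index such that $b_k'$ is not the constant $b_k$, or $k=n+1$ if there is none. From $\hat x^2+b(\hat y,s)=\Pi=\hat x'^2+b'(\hat y',s)$, where the terms of order less than $k$ in $b$ and $b'$ are the same constants, we get
\[
\hat x^2-\hat x'^2\equiv s^k\bigl(b_k'(y')-b_k(y)\bigr)\quad\text{mod }s^{k+1}.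
\]
By Lemma \ref{lem:squares}, $b'_k=b_k$ on $C$ near $q$. If $k\le n$, then $b_k'$ equals the constant $b_k$ on $C$ near $q$, hence everywhere, since it depends only on $y'$. This contradicts the choice of $k$. So $k=n+1$.
\end{proof}

\begin{proposition}\label{prop:normal}
Suppose $h^0(C,\mathcal O_C(D))=1$. There is $c(s)\in s\,\mathbb C[[s]]$ such that for suitable formal charts
\begin{equation}\label{eq:normal}
\Pi=c(s)+\hat x^2\ \text{ near each } q\in C^\circ,\qquad
\Pi=c(s)+\hat x^2\hat y\ \text{ near each } p_j ,
\end{equation}
where the chart at $q$ is as in Lemma \ref{lem:normal}{\rm(a)} and the chart at $p_j$ as in Lemma \ref{lem:normal}{\rm(b)}.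
\end{proposition}

\begin{proof}
\emph{Square charts near $p_j$.} Take the chart of Lemma \ref{lem:normal}(b). Near a point of $C\cap U_j$ with $y\ne0$ choose a branch of $\sqrt y$; then
\[
\Pi=\Bigl(\hat x\sqrt{\hat y}+\frac{\varepsilon}{2\sqrt{\hat y}}\Bigr)^2+a(\hat y,s)-\frac{\varepsilon(s)^2}{4\hat y}.
\]
The pair $\bigl(\hat x\sqrt{\hat y}+\varepsilon/(2\sqrt{\hat y}),\,\hat y\bigr)$ is a formal chart lifting $(x\sqrt y,y)$. On a suitable small neighborhood it is therefore a square chart, with
\begin{equation}\label{eq:pole}
b(y,s)=a(y,s)-\frac{\varepsilon(s)^2}{4y}.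
\end{equation}

\emph{Induction.} We show that there are constants $\gamma_1,\gamma_2,\dots$ with $b_k=\gamma_k$ for all $k$ in every square chart at every point of $C^\circ$. Suppose this is known for $k\le n$, where $n\ge0$. Square charts exist at every point of $C^\circ$ by Lemma \ref{lem:normal}(a), and by Lemma \ref{lem:leading} the functions $b_{n+1}|_C$ of different square charts agree where both are defined. So they glue to a holomorphic function $\alpha$ on $C^\circ$. By \eqref{eq:pole}, near $p_j$ the function $\alpha$ is the coefficient of $s^{n+1}$ in $a(y,s)-\varepsilon(s)^2/(4y)$, so it has at most a simple pole there. Hence $\alpha\in H^0(C,\mathcal O_C(D))=\mathbb C$. Thus $\alpha$ is a constant $\gamma_{n+1}$, and $b_{n+1}=\gamma_{n+1}$ in every square chart.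

\emph{Conclusion.} Put $c(s)=\sum_{k\ge1}\gamma_ks^k$. In the charts of Lemma \ref{lem:normal}(a) we have $\Pi=\hat x^2+c(s)$. Near $p_j$, \eqref{eq:pole} gives $a(y,s)-c(s)=\varepsilon(s)^2/(4y)$ for $y\ne0$. In every order of $s$ the left side is holomorphic at $y=0$, so $\varepsilon^2=0$; hence $\varepsilon=0$ and $a(y,s)=c(s)$.
\end{proof}

Each part of the hypothesis has entered. Multiplicity $2$ lets us complete squares; the transversal crossing with a reduced curve gives $x^2y$ and so bounds the pole order by $1$; and compactness of $C$ together with $h^0=1$ makes $\alpha$ constant.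

\section{The critical values: proof of Theorem \ref{thm:atomic}}\label{sec:discriminant}

Assume $h^0(C,\mathcal O_C(D))=1$. Formally, \eqref{eq:normal} says that $\Pi$ takes only the value $c(s)$ at critical points. To draw the same conclusion for the actual function $\Pi$ we use two facts: $c$ converges, and for an ideal $I$ in a Noetherian local ring $A$ with completion $\widehat A$ one has $I\widehat A\cap A=I$ (Krull). The second fact, applied to the ring of convergent power series, allows us to read off membership in an ideal from formal power series.

Let $Z=\{d\Pi\wedge ds=0\}\subset\mathcal M$ be the closed analytic set of critical points of the maps $\pi_s$. A fiber of $\pi_s$ is singular if and only if it meets $Z$. Moreover $Z\cap M=C$: the map $\pi$ is a submersion off $X$ and at the points of $R\setminus C$, where it is a local equation of the smooth curve $R$, and it vanishes to order at least $2$ along $C$.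

\medskip
\noindent\textbf{Jacobian ideals.} Let $z\in C$. Take the chart $(\hat x,\hat y)$ of \eqref{eq:normal} at $z$, lifting $(x,y)$, and holomorphic coordinates $(x_0,y_0,s)$ of $\mathcal M$ at $z$ extending $x,y$; subtracting a constant from $y$, $\hat y$ and $y_0$ when $z\in C^\circ$, we may take them centered at $z$. Taylor expansion at $z$ turns formal functions into elements of $\mathbb C[[x_0,y_0,s]]$, compatibly with $\partial_{x_0},\partial_{y_0}$ and with the usual Taylor expansion of holomorphic functions. So \eqref{eq:normal} holds in $\mathbb C[[x_0,y_0,s]]$. Let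
\[
J_z=\bigl(\partial_{x_0}\Pi,\ \partial_{y_0}\Pi\bigr)\subset\mathbb C\{x_0,y_0,s\};
\]
its zero set is $Z$ near $z$. The Jacobian matrix of $(\hat x,\hat y)$ with respect to $(x_0,y_0)$ is the identity mod $s$, hence invertible. So by the chain rule $J_z$ generates in $\mathbb C[[x_0,y_0,s]]$ the ideal $(\hat x)$ if $z\in C^\circ$, and $(\hat x\hat y,\hat x^2)$ if $z=p_j$. In both cases
\begin{equation}\label{eq:member}
\Pi-c(s)\in J_z\,\mathbb C[[x_0,y_0,s]],
\end{equation}
because $\Pi-c(s)$ equals $\hat x^2$, respectively $\hat x^2\hat y$.

\medskip
\noindent\textbf{The series $c$ converges.} Take $z=q\in C^\circ$. The function $\partial_{x_0}\Pi$ is holomorphic and equals $2x_0$ for $s=0$. By the implicit function theorem its zero set near $q$ is a graph $x_0=\xi(y_0,s)$ with $\xi$ holomorphic and $\xi(y_0,0)=0$. On the other hand, $\partial_{x_0}\Pi=2\hat x\cdot\partial_{x_0}\hat x$ in $\mathbb C[[x_0,y_0,s]]$, and the second factor is a unit, being $1$ mod $s$. Substituting $x_0=\xi(y_0,s)$ gives first $\hat x(\xi,y_0,s)=0$ and then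
\[
\Pi(\xi(y_0,s),y_0,s)=c(s).
\]
The left side is convergent, so $c$ is.

\medskip
\noindent\textbf{End of the proof.} Shrink $\Delta^\dagger$ so that $c$ converges on it. Now $\Pi-c(s)$ is a holomorphic germ at every $z\in C$, and \eqref{eq:member} with Krull's theorem gives $\Pi-c(s)\in J_z$. So $\Pi=c(s)$ on $Z$ in a neighborhood of $z$. The union $W$ of these neighborhoods is an open set containing $C$ with $\Pi=c(s)$ on $Z\cap W$. The set $Z\setminus W$ is closed and does not meet $X=\Psi^{-1}(0,0)$, because $Z\cap X=C\subset W$. Since $\Psi$ is proper, $\Psi(Z\setminus W)$ is closed, and it does not contain $(0,0)$. So there are disks $\Delta_1\subset\Delta$ and $\Delta_1^\dagger\subset\Delta^\dagger$ centered at $0$ such that $Z\cap\Psi^{-1}(\Delta_1\times\Delta_1^\dagger)\subset W$. For $s\in\Delta_1^\dagger$, every singular fiber of $\pi_s$ over $\Delta_1$ lies over the point $t=c(s)$: there is \emph{at most one}. Hence the defining condition of a splitting deformation fails for every disk $\Delta'\subset\Delta_1$. As $\Psi$ was arbitrary, $\pi$ is atomic, and Theorem \ref{thm:atomic} is proved. \qed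

\section{Examples in every genus at least four}\label{sec:examples}

By Theorem \ref{thm:atomic}, all we need is a degeneration with a suitable fiber. In genus $4$ it is the resolution of a quotient of a product; for higher genus we replace a product neighborhood of a disc in $R_1$, away from $C$, by a product with a curve of higher genus.

\subsection{Genus four}\label{sec:genus4}

Let $C$ be a curve of genus $2$ and let $p_1\ne p_2$ be points of $C$. A line bundle of even degree on $C$ is a square, so $\mathcal O_C(p_1+p_2)$ is one, and there is a double cover $\widetilde C\to C$ branched exactly at $p_1,p_2$. It is connected because it is branched, and by Riemann--Hurwitz its genus $\tilde g$ satisfies $2\tilde g-2=2\cdot2+2$, so $\tilde g=4$. Let $\tau$ be the covering involution. It has two fixed points $\tilde p_1,\tilde p_2$. Choose disjoint $\tau$-invariant coordinate discs $\{|w_j|<1\}$ centered at them, with $\tau^*w_j=-w_j$.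

Let $u$ be the coordinate on the unit disk $\Delta$. The involution $(p,u)\mapsto(\tau p,-u)$ of $\widetilde C\times\Delta$ has only the fixed points $(\tilde p_j,0)$. Near each of them the quotient is $\mathbb C^2/\{\pm1\}$ locally, and its minimal resolution is covered by the two charts (we write $w$ for $w_j$)
\begin{equation}\label{eq:charts}
(x,y)=(u/w,\;w^2),\qquad (x',y')=(w/u,\;u^2),\qquad xx'=1,\quad y'=x^2y .
\end{equation}
Let $M^{(4)}$ be the resolved quotient. The function $t=u^2$ defines a proper surjective map $\pi^{(4)}:M^{(4)}\to\Delta$. If $u^2=t\neq0$, then $p\mapsto(p,u)$ identifies $\widetilde C$ with the fiber over $t$, and $\pi^{(4)}$ is a submersion there. The fiber over $0$ is read off from $t=u^2$ and, near the resolved points, from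
\[
t=x^2y,\qquad t=y' .
\]
It consists of the image $C=\widetilde C/\tau$ of $\{u=0\}$ with multiplicity $2$ (in the first chart $C=\{x=0\}$, with coordinate $y=w^2$), and of the two exceptional curves $R_j=\{y=0\}\cup\{y'=0\}\cong\mathbb P^1$ with multiplicity $1$. So the singular fiber is $2C+R_1+R_2$, it satisfies (H), and $R_j$ meets $C$ in $p_j$ only.

\subsection{Higher genus}\label{sec:surgery}

Let $g>4$, and let $B$ be a smooth connected compact curve of genus $g-4$ with a coordinate $\zeta$ that maps an open subset of $B$ biholomorphically onto $\{|\zeta|<3\}$. Near $R_1$ use the second chart \eqref{eq:charts}: $x'$ and $t=y'$ are coordinates with range $\{|x'^2t|<1,\ |t|<1\}$, because $w^2=x'^2t$. There $\pi^{(4)}=t$, so away from $C$ the map looks like a product near $R_1$. The set $K=\{|x'|\le\frac12\}\times\Delta$ is proper over $\Delta$, hence closed in $M^{(4)}$. Let $M$ be obtained from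
\[
M^{(4)}\setminus K\qquad\text{and}\qquad(B\setminus\{|\zeta|\le1\})\times\Delta
\]
by identifying the open subsets $\{\frac12<|x'|<1\}\times\Delta$ and $\{1<|\zeta|<2\}\times\Delta$ through $\zeta=1/x'$ and $t=t$. The functions $t$ glue to a holomorphic map $\pi:M\to\Delta$.

\emph{$M$ is Hausdorff.} Suppose points $(x'_n,t_n)$ of the first open subset converge to $z\in M^{(4)}\setminus K$ and their images $(1/x_n',t_n)$ converge to $b$ in the second piece. Then $1<|\zeta(b)|\le2$, so $(x_n',t_n)$ converges in the chart to $(1/\zeta(b),t(b))$, which must be $z$. Since $z\notin K$, we get $|\zeta(b)|<2$. So $z$ and $b$ lie in the identified subsets and correspond to each other; the graph of the identification is closed.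

\emph{$\pi$ is proper.} For $L\subset\Delta$ compact, $\pi^{-1}(L)$ is the union of the compact sets $(\pi^{(4)})^{-1}(L)\setminus\{|x'|<\frac23\}$ and $(B\setminus\{|\zeta|<\frac32\})\times L$.

\emph{Fibers.} Over $t=u^2\ne0$ the closed disc $\{|w|\le|u|/2\}\subset\widetilde C$ has been replaced by $B\setminus\{|\zeta|\le1\}$. So the fiber is a smooth compact curve which is topologically the connected sum of $\widetilde C$ and $B$; it is connected of genus $4+(g-4)=g$. Over $0$, in the curve $R_1=\mathbb P^1$ the disc $\{|x'|\le\frac12\}=\{|x|\ge2\}$ has been replaced by $B\setminus\{|\zeta|\le 1\}$, with $x=\zeta$ on the annulus. So the new component is $B$. Nothing has changed near $C$, which does not meet $\{|x'|<1\}$. The singular fiber is therefore $2C+R_1+R_2$ with $R_1\cong B$ of genus $g-4$ and $R_2\cong\mathbb P^1$, and it satisfies (H).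

\subsection{Choice of the points}

\begin{proof}[Proof of Theorem \ref{thm:examples} and Corollary \ref{cor:disproof}]
Let $\iota$ be the hyperelliptic involution of $C$. By Riemann--Roch,
\begin{equation}\label{eq:RR}
h^0(C,\mathcal O_C(p_1+p_2))=1+h^0(C,\mathcal O_C(K_C-p_1-p_2)),
\end{equation}
and the last term is $1$ if $p_1+p_2$ is a canonical divisor and $0$ otherwise. The effective canonical divisors on $C$ are exactly the divisors $p+\iota p$. So $h^0=1$ if $p_2\notin\{p_1,\iota p_1\}$, and the constructions above with such a pair prove Theorem \ref{thm:examples}. By Theorem \ref{thm:atomic} these degenerations are atomic, which proves Corollary \ref{cor:disproof}.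
\end{proof}

For later use we note the following, which holds for all points $p_1\ne p_2$ of $C$.

\begin{lemma}\label{lem:linear}
The degenerations constructed in Sections \ref{sec:genus4} and \ref{sec:surgery} are linearizable along $C$.
\end{lemma}

\begin{proof}
Carry out the resolution for $\widetilde C\times\mathbb C$ in place of $\widetilde C\times\Delta$, and remove the two curves $\{x'=0\}$, which are the strict transforms of the images of $\{\tilde p_j\}\times\mathbb C$. The projection to $\widetilde C/\tau=C$ makes the result a line bundle over $C$: away from $p_1,p_2$ a linear fiber coordinate is $u$ (after a local choice of sheet of $\widetilde C\to C$), near $p_j$ it is $x=u/w$ with base coordinate $y=w^2$, and on overlaps $u=wx$ is linear in $x$. The zero section is $C$, so this line bundle is the normal bundle $N$ of $C$. The function $t$ is $u^2$, respectively $x^2y$; that is, it equals $\delta(u^2)$ for a section $\delta$ of $N^{-2}$ with divisor $p_1+p_2$. A neighborhood of $C$ in $M^{(4)}$, and hence in $M$, is an open subset of this bundle.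
\end{proof}

\section{When $C$ carries a function}\label{sec:converse}

We prove Theorem \ref{thm:converse}. If $h^0(C,\mathcal O_C(D))=1$, then $\pi$ is atomic by Theorem \ref{thm:atomic}. Suppose $h^0(C,\mathcal O_C(D))\ge2$. Section \ref{sec:idea} tells us how to look for a splitting: choose $f\in H^0(C,\mathcal O_C(D))$, write its polar part at $p_j$ as $-e_j^2/(4y)$, and try to have $\Pi=x^2y+e_jsx+\cdots$ at $p_j$ and $\Pi=\pi+s^2f$ along the rest of $C$. We obtain such a deformation by cutting $M$ into pieces and regluing them. Linearizability ensures that the formulas are exact.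

\subsection{The function}

There is a nonconstant $f\in H^0(C,\mathcal O_C(D))$ of degree at least $2$: if $h\ge1$ every nonconstant $f$ will do, since a function of degree $1$ would make $C$ rational; if $h=0$ take $f$ with simple poles exactly at $p_1$ and $p_2$. All poles of $f$ are simple, so $\infty$ is not a branch value of $f:C\to\mathbb P^1$. A connected branched covering of $\mathbb P^1$ of degree at least $2$ has at least two branch values, because $\mathbb P^1$ minus a point is simply connected. So $f$ has critical points $q_1,q_2$, not poles, with \emph{distinct finite} critical values $v_1\ne v_2$.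

\subsection{Cutting $M$ into pieces}

Let $T\subset M$ be a neighborhood of $C$ identified with a neighborhood of the zero section of $N$, and $\mathrm{pr}:N\to C$ the projection. Near $p_j$ choose a coordinate $y$ on $C$ and a frame of $N$ such that, with the linear fiber coordinate $x$, $\delta(u^2)=x^2y$. Then $\pi=x^2y$, $C=\{x=0\}$, $R=\{y=0\}$ near $p_j$. (We write $x,y$ for $x_j,y_j$.) Replacing $x,y,t,\delta$ by $x/r_0,\ y/r_0,\ t/r_0^3,\ \delta/r_0^3$ with $r_0$ small and the same for all $j$, we may assume that the discs $\{|y_j|<3\}$ in $C$ are defined and disjoint and that the bidiscs $\{|x|<3,|y|<3\}$ lie in $T$. Put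
\[
C_1=C\setminus\bigcup_j\{|y_j|\le1\},\qquad \Delta_\kappa=\{|t|<\kappa\},\qquad M_\kappa=\pi^{-1}(\Delta_\kappa).
\]
Since $\delta$ has no zeros on the compact set $C\setminus\bigcup_j\{|y_j|<1\}$, we can fix $\kappa\in(0,1)$ so small that all $u\in N$ over this set with $|\delta(u^2)|\le\kappa$ lie in $T$, and that $\{|t|\le\kappa\}$ lies in the rescaled disk over which $\pi$ is given. We cover $M_\kappa$ by three kinds of pieces: $A$ along $C$ away from the crossings, $V_j$ at the crossings, and $Q$ away from $C$. The last one is the complement of a closed subset $F$ of $M_\kappa$ containing $C$. Let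
\begin{align*}
A&=\{u\in N:\ \mathrm{pr}(u)\in C_1,\ |\delta(u^2)|<\kappa\},\\
V_j&=\{(x,y):\ |x|<2,\ |y|<2,\ |x^2y|<\kappa\},\\
F&=\{u\in A:\ \mathrm{pr}(u)\notin\textstyle\bigcup_j\{|y_j|<\frac32\}\}\ \cup\ \bigcup_j\{(x,y)\in V_j:\ |x|\le1,\ |y|\le\tfrac32\},\\
Q&=M_\kappa\setminus F .
\end{align*}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!15] (0,0) -- (0,2) -- (0.5,2) -- plot[domain=0.5:2,samples=60] (\x,{0.5/(\x*\x)}) -- (2,0) -- cycle;
\fill[gray!50] (0,1) -- (0,2) -- (0.5,2) -- plot[domain=0.5:0.7071,samples=20] (\x,{0.5/(\x*\x)}) -- cycle;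
\fill[gray!50] (1,0) -- (1,0.5) -- plot[domain=1:2,samples=30] (\x,{0.5/(\x*\x)}) -- (2,0) -- cycle;
\draw plot[domain=0.5:2,samples=60] (\x,{0.5/(\x*\x)});
\draw[->] (0,0) -- (2.5,0) node[right] {$|x|$};
\draw[->] (0,0) -- (0,2.4) node[above] {$|y|$};
\draw (1,0.04) -- (1,-0.04) node[below] {$1$};
\draw (2,0.04) -- (2,-0.04) node[below] {$2$};
\draw (0.04,1) -- (-0.04,1) node[left] {$1$};
\draw (0.04,2) -- (-0.04,2) node[left] {$2$};
\node at (0.24,1.5) {$A$};
\node at (1.27,0.14) {$Q$};
\node[right] at (0.85,0.95) {$|x^2y|=\kappa$};
\end{tikzpicture}
\caption{The piece $V_j=\{|x|<2,\ |y|<2,\ |x^2y|<\kappa\}$ at a crossing, drawn in the plane of $(|x|,|y|)$ with $\kappa=\frac12$. The vertical axis is $C=\{x=0\}$, the horizontal axis is $R=\{y=0\}$. The dark parts are the overlaps with $A$ (where $|y|>1$) and with $Q$ (where $|x|>1$); they are disjoint because $\kappa<1$.}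
\label{fig:pieces}
\end{figure}

\noindent The following facts are illustrated in Figure \ref{fig:pieces}.
\begin{enumerate}
\item[(i)] On $A$ over $\{1<|y_j|<2\}$ we have $|x|^2\le|x^2y|<\kappa<1$. Hence $A\cap V_j=V_j\cap\{|y|>1\}$ is the whole part of $A$ over $\{1<|y_j|<2\}$.
\item[(ii)] $Q$ is open, because $F$ is the intersection of $M_\kappa$ with the union of the compact sets $\{\mathrm{pr}(u)\notin\bigcup_j\{|y_j|<\frac32\},\ |\delta(u^2)|\le\kappa\}$ and $\{|x|\le1,|y|\le\frac32\}$ (one for each $j$).
\item[(iii)] $A\cap Q=\emptyset$: by (i), points of $A$ over $\{1<|y_j|<\frac32\}$ have $|x|<1$ and so lie in $F$; the other points of $A$ lie in $F$ by definition.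
\item[(iv)] $V_j\cap Q=V_j\cap\{|x|>1\}$. If $|x|>1$, then $|y|<\kappa<1$, so the point is not in $F$. If $|x|\le1$, the point is in $F$, by the second part of the definition when $|y|\le\frac32$ and by (i) and the first part when $|y|>\frac32$. On $V_j\cap Q$ the functions $x$ and $t=x^2y$ are coordinates and identify it with $\{1<|x|<2\}\times\Delta_\kappa$.
\item[(v)] $M_\kappa=A\cup Q\cup\bigcup_jV_j$, and the $V_j$ are pairwise disjoint.
\item[(vi)] $C\subset F$, so $C\cap Q=\emptyset$.
\end{enumerate}

\subsection{Regluing}

Write $f=-e_j^2/(4y)+g_j(y)$ on $\{|y_j|<3\}$ with $g_j$ holomorphic and $e_j\in\mathbb C$; so $e_j=0$ if and only if $p_j$ is not a pole of $f$. Let $B_0$ bound $|f|$ on $C_1$, all $|e_j|$, and $|g_j|,|g_j'|$ on $\{|y|\le2\}$. Fix $\sigma>0$ with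
\begin{equation}\label{eq:sigma}
\sqrt{\kappa+B_0\sigma^2}+B_0\sigma<1,\qquad \kappa+B_0\sigma+B_0\sigma^2<1,\qquad B_0\sigma^2<\tfrac12 ,
\end{equation}
and let $\Delta_\sigma=\{|s|<\sigma\}$. The new pieces, each with a function $\Pi$, are
\begin{align*}
\mathcal A&=\{(u,s)\in N\times\Delta_\sigma:\ \mathrm{pr}(u)\in C_1,\ |\Pi|<\kappa\}, &\Pi&=\delta(u^2)+s^2f(\mathrm{pr}(u)),\\
\mathcal V_j&=\{(x,y,s):\ |x|<2,\ |y|<2,\ |s|<\sigma,\ |\Pi|<\kappa\}, &\Pi&=x^2y+e_jsx+s^2g_j(y),\\
\mathcal Q&=Q\times\Delta_\sigma, &\Pi&=\pi .
\end{align*}
They are glued by
\begin{align*}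
\mathcal V_j\cap\{|y|>1\}&\to\mathcal A,& (x,y,s)&\mapsto\Bigl(\tilde x=x+\frac{e_js}{2y},\ y,\ s\Bigr),\\
\mathcal V_j\cap\{|x|>1\}&\to\mathcal Q,& (x,y,s)&\mapsto\bigl((x,t)=(x,\Pi(x,y,s)),\ s\bigr),
\end{align*}
where $(\tilde x,y)$ are the bundle coordinates on $N$, and $(x,t)$ the coordinates on $V_j\cap Q$ from (iv). The first map completes the square, as in Section \ref{sec:idea}; the second takes $\Pi$ itself as a coordinate.

\emph{The functions $\Pi$ agree.} For the second map this is its definition. For the first,
\[
y\Bigl(x+\frac{e_js}{2y}\Bigr)^2+s^2f(y)=x^2y+e_jsx+\frac{e_j^2s^2}{4y}+s^2\Bigl(-\frac{e_j^2}{4y}+g_j(y)\Bigr)=x^2y+e_jsx+s^2g_j(y).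
\]

\emph{The first map is biholomorphic onto the part of $\mathcal A$ over $\{1<|y_j|<2\}$}, and $|x|<1$ on its source. Indeed, if $1<|y|<2$ and $|y\tilde x^2+s^2f|<\kappa$, then $|\tilde x|^2<\kappa+B_0\sigma^2$, so $x=\tilde x-e_js/(2y)$ satisfies $|x|<1$ by \eqref{eq:sigma}.

\emph{The second map is biholomorphic onto $(V_j\cap Q)\times\Delta_\sigma$}, and $|y|<1$ on its source. Let $1<|x|<2$, $|t|<\kappa$, $|s|<\sigma$. The equation $\Pi(x,y,s)=t$ says that $y$ is a fixed point of
\[
\varphi(y)=\frac{t-e_jsx-s^2g_j(y)}{x^2}.
\]
For $|y|<2$ we have $|\varphi(y)|<\kappa+B_0\sigma+B_0\sigma^2<1$ and $|\varphi'(y)|\le B_0\sigma^2<\frac12$ by \eqref{eq:sigma}. So $\varphi$ is a contraction of $\{|y|\le1\}$ and has exactly one fixed point there; every fixed point in $\{|y|<2\}$ satisfies $|y|=|\varphi(y)|<1$, so it is this one. Finally $|\partial_y\Pi|=|x^2+s^2g_j'|\ge\frac12$, so the map is biholomorphic.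

In particular the two gluing regions in $\mathcal V_j$ are disjoint, there are no triple overlaps, and in the glued space $\mathcal M$ the open sets $\mathcal A$ and $\mathcal Q$ are disjoint, as are $\mathcal V_i$ and $\mathcal V_j$ for $i\ne j$.

\emph{$\mathcal M$ is Hausdorff.} It remains to see that the graphs of the gluing maps are closed. Let $z_n\in\mathcal V_j$ be in the source of a gluing map, with $z_n\to z\in\mathcal V_j$. If $|y(z_n)|>1$ and the images converge to $a\in\mathcal A$, then $a$ lies over the point of $C$ with coordinate $y(z)$, $|y(z)|<2$, and this point is in $C_1$, so $|y(z)|>1$. If $|x(z_n)|>1$ and the images converge to $b\in\mathcal Q$, suppose that $|x(z)|=1$. The $Q$-components of the images are the points $(x_n,t_n)$ of $V_j\cap Q$ with $x_n=x(z_n)$ and $t_n=\Pi(z_n)$. In $V_j$ they converge to the point with $x=x(z)$ and $y=\Pi(z)/x(z)^2$, which is not in $Q$ by (iv). This contradicts the convergence to $b$, because $M_\kappa$ is Hausdorff. So $|x(z)|>1$. In both cases $z$ is in the source of the gluing map, and by continuity its image is the limit of the images.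

So $\mathcal M$ is a complex $3$-manifold, $s$ is a submersion on it, and $\Psi=(\Pi,s):\mathcal M\to\Delta_\kappa\times\Delta_\sigma$ is holomorphic. For $s=0$ the pieces and gluing maps are those of $M_\kappa$, so $\{s=0\}=M_\kappa$ and $\pi_0=\pi$ over $\Delta_\kappa$.

\subsection{The result is a deformation}

\emph{$\Psi$ is proper.} Let $0<\kappa'<\kappa$ and $0<\sigma'<\sigma$. The preimage of $\{|t|\le\kappa',|s|\le\sigma'\}$ is the union of its intersections with
\begin{itemize}
\item the part of $\mathcal A$ over $C\setminus\bigcup_j\{|y_j|<\frac32\}$,
\item $\mathcal V_j\cap\{|x|\le\frac32,\ |y|\le\frac32\}$ for all $j$,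
\item $Q'\times\Delta_\sigma$, where $Q'=\{z\in M_\kappa:|\pi(z)|\le\kappa'\}\setminus\bigl(A\cup\bigcup_j(V_j\cap\{|x|<\frac32\})\bigr)$.
\end{itemize}
Here $Q'\subset Q$, because $F\subset A\cup\bigcup_j(V_j\cap\{|x|\le1\})$. To see that the union is everything, note first that a point of $\mathcal V_j$ in the preimage with $|y|>\frac32$ or $|x|>\frac32$ is glued to a point in the first or third set. A point of $\mathcal A$ over $\{1<|y_j|<\frac32\}$ is glued to a point of $\mathcal V_j$ with $|x|<1$. And a point of $\mathcal Q$ with $|\Pi|\le\kappa'$ outside the third set has its $Q$-component in $V_j\cap Q\cap\{|x|<\frac32\}$ for some $j$, since $A\cap Q=\emptyset$; so it is glued to a point of $\mathcal V_j$ with $|x|<\frac32$ and $|y|<1$. The three intersections are compact: the first since $\delta$ has no zeros on the compact base and $|\delta(u^2)|$ is bounded; the second obviously; the third since $Q'$ is a closed subset of the compact set $\pi^{-1}(\{|t|\le\kappa'\})$.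

\emph{$\Psi$ is flat and surjective.} On $M_s$ the function $\Pi$ is nowhere locally constant: on $\mathcal A$ and $\mathcal V_j$ it is, for fixed base point in $C_1$ or fixed $y\ne0$, a quadratic polynomial in the fiber coordinate with nonzero leading coefficient, and on $\mathcal Q$ it is $\pi$. So all fibers of $\Psi$ have pure dimension $1$. A holomorphic map of complex manifolds whose fibers have constant pure dimension equal to the difference of the dimensions is flat. A flat map is open, and a proper one is closed, so $\Psi$ is surjective, and so is every $\pi_s$.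

\emph{Critical points.} Let $s\ne0$, and let $f'$ denote the derivative of $f$ in a local coordinate of $C$. On $\mathcal A$ the critical points of $\pi_s$ are given by $u=0$ and $f'(\mathrm{pr}(u))=0$, since $\delta$ has no zeros on $C_1$; the critical value at $u=0$ over $q$ is $s^2f(q)$. On $\mathcal Q$ there are none, since the critical set $C$ of $\pi$ does not meet $Q$. On $\mathcal V_j$ the equations are
\[
2xy+e_js=0,\qquad x^2+s^2g_j'(y)=0 .
\]
If $y\ne0$, then $x=-e_js/(2y)$, the second equation becomes $s^2\bigl(e_j^2/(4y^2)+g_j'(y)\bigr)=s^2f'(y)=0$, and the critical value is $s^2f(y)$. If $y=0$, then $e_j=0$, $x^2=-s^2g_j'(0)$, and the critical value is $s^2g_j(0)=s^2f(p_j)$. For $s=0$ the only critical value is $0$. So all critical values lie on the curves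
\[
t=s^2v,\qquad v\in\Lambda=\{f(q):q\text{ not a pole},\ f'(q)=0\}\cup\{f(p_j):e_j=0\},
\]
finitely many in number. Their complement in $\Delta_\kappa\times\Delta_\sigma$ is connected, and over it $\Psi$ is a proper submersion; so by Ehresmann's theorem all fibers over it are diffeomorphic to the fibers over $(t,0)$, $t\neq0$, which are smooth connected curves of genus $g$. Hence the general fiber of every $\pi_s$ is a smooth curve of genus $g$, and $\Psi$ is a deformation of $\pi$.

\subsection{It splits}

Let $q$ be one of the critical points $q_1,q_2$ of $f$. For all small $s\ne0$ the value $s^2f(q)$ is a critical value of $\pi_s$. If $q\in C_1$, the critical point is $u=0$ over $q$. If $0<|y_j(q)|\leq 1$, it is the point of $\mathcal V_j$ with $y=y_j(q)$ and $x=-e_js/(2y)$. If $q=p_j$, then $e_j=0$ because $q$ is not a pole, $g_j'(0)=f'(p_j)=0$, and it is the point $x=y=0$ of $\mathcal V_j$. For small $s$ these points satisfy $|x|<2$ where applicable and $|\Pi|<\kappa$, so they do lie in $\mathcal A$ or $\mathcal V_j$. Given any disk $\Delta'\subset\Delta_\kappa$ centered at $0$, the points $s^2v_1\ne s^2v_2$ lie in $\Delta'$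 for all small $s\ne0$, and $\pi_s$ has singular fibers over both. So the deformation is splitting and $\pi$ is not atomic. This proves Theorem \ref{thm:converse}. \qed

\begin{proof}[Proof of Corollary \ref{cor:combinatorics}]
Let $C$ have genus $2$ and take the degenerations of genus $g$ of Section \ref{sec:examples}, with $R_1,R_2$ of genera $g-4$ and $0$, for two choices of the points: once with $p_2\notin\{p_1,\iota p_1\}$, once with $p_2=\iota p_1\ne p_1$. The components of the two singular fibers have the same genera, multiplicities and intersection pattern. In the first case $h^0(C,\mathcal O_C(p_1+p_2))=1$ and the degeneration is atomic. In the second case $h^0(C,\mathcal O_C(p_1+p_2))=2$ by \eqref{eq:RR}; the degeneration is linearizable along $C$ by Lemma \ref{lem:linear}, so it is not atomic by Theorem \ref{thm:converse}.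
\end{proof}

\begin{thebibliography}{1}
\bibitem{atoms}
\emph{Towards the classification of atoms of degenerations, I --- Splitting criteria via configurations of singular fibers},
\texttt{https://projecteuclid.org/journalArticle/}\allowbreak\texttt{Download?urlId=10.2969\%2Fjmsj\%2F1191418698},
doi:10.2969/jmsj/1191418698.
\end{thebibliography}
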